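# Two-factors of line graphs with few cycles

All graphs are finite and simple unless parallel edges are mentioned. For a graph $G$ we write $\delta(G)$ for its minimum degree and $n=|V(G)|$ for its order. A bridge is an edge whose deletion increases the number of components.

## 1. Line graphs, 2-factors and even subgraphs

**Definition (line graph).** The line graph $L(G)$ has vertex set $E(G)$. Two elements of $E(G)$ are adjacent in $L(G)$ if and only if they share an end in $G$.

A cycle of $L(G)$ is therefore a cyclic sequence of at least three distinct edges of $G$ in which consecutive edges share an end. For example, if $G$ is a star with $m\ge 3$ edges, then $L(G)=K_m$, so all the edges at the center can be arranged in one cycle. If $G$ is a cycle, $L(G)$ is a cycle of the same length.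

**Definition (2-factor, $f(G)$).** A 2-factor of a graph is a spanning subgraph in which every vertex has degree exactly $2$; its components are cycles. For a graph $G$ of minimum degree at least $3$, let $f(G)$ be the least number of components of a 2-factor of $L(G)$.

That a 2-factor of $L(G)$ exists is part of what we shall prove. In terms of $G$, we partition $E(G)$ into as few cyclic sequences as possible, each of length at least $3$. For example, $f(K_4)=1$: if $e_1e_2e_3e_4$ is a 4-cycle of $K_4$ and $h,h'$ are the other two edges, insert $h$ between $e_1$ and $e_2$ and insert $h'$ between $e_2$ and $e_3$. Here $e_1,e_2$ meet at an end of one of the two diagonals, $e_2,e_3$ meet at an end of the other, and $h,h'$ are named accordingly.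

**Definition (even, nontrivial).** A graph is even if all its degrees are even, and nontrivial if it has at least one edge.

A connected nontrivial even graph has an Euler circuit, that is, a closed walk using each edge exactly once. Two triangles sharing one vertex form a connected even graph that is not a cycle. An even graph has no bridge: if $e$ were a bridge, a component of the graph minus $e$ that contains exactly one end of $e$ would have an odd degree sum.

## 2. Joins and collapsible graphs

**Definition ($W$-join).** Let $P$ be a graph and $W\subseteq V(P)$. A $W$-join is a set $J\subseteq E(P)$ such that $W$ is exactly the set of vertices incident with an odd number of edges of $J$.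

If $W$ is the set of odd-degree vertices of $P$ and $J$ is a $W$-join, then $P-J$ is even. For example, in $K_4$ all four vertices are odd, a perfect matching is a $W$-join, and deleting it leaves a 4-cycle.

**Definition (collapsible).** A graph $H$, possibly with parallel edges, is collapsible if for every $R\subseteq V(H)$ with $|R|$ even, $H$ has a spanning connected subgraph whose set of odd-degree vertices is $R$. In particular $K_1$ is collapsible.

Taking $R=\emptyset$, a collapsible graph has a spanning connected even subgraph. Some examples and non-examples:

- The triangle is collapsible. For $R=\emptyset$ take the whole triangle; for $R=\{u,v\}$ take the path $u\,w\,v$.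
- Two vertices joined by two parallel edges form a collapsible graph: take both edges for $R=\emptyset$, and one edge when $R$ is the whole vertex set.
- $K_4$ is collapsible. For $R=\emptyset$ take a 4-cycle, for $R=\{u,v\}$ a Hamilton path from $u$ to $v$, and for $R=V$ a star with three edges.
- A graph with a bridge is not collapsible. A spanning connected subgraph must contain the bridge, and an even graph has no bridge. In particular $K_2$ is not collapsible.
- $C_4$ is not collapsible. Its spanning connected subgraphs are $C_4$ itself and the paths with three edges, whose two odd vertices are adjacent on the cycle. So no choice works when $R$ consists of two opposite vertices.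

## 3. The bound $\frac{(2\delta-3)n}{2(\delta^2-\delta-1)}$ and three theorems

How many cycles do we need to cover $E(G)$, in the sense above, if every vertex of $G$ has degree at least $\delta$? The following conjecture is recorded in the paper "Even factor of a graph with a bounded number of components".

**Conjecture (Fujisawa, Xiong, Yoshimoto and Zhang).** Let $G$ be a simple graph of order $n$ with $\delta(G)\ge3$. Then $L(G)$ has a 2-factor with at most $\frac{(2\delta(G)-3)n}{2(\delta(G)^2-\delta(G)-1)}$ components.

It is known that the conjecture holds when $\delta(G)=3$. The question is whether it is true in general. It is, and the proof below includes the case $\delta=3$. Fix an integer $\delta\ge 3$ and put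
$$D=\delta^2-\delta-1,\qquad \lambda=\frac{2\delta-3}{2D},\qquad \mu=\frac{\delta-1}{2D}.$$

**Theorem 1.** Let $G$ be a connected simple graph of order $n$ with minimum degree at least $\delta\ge 3$. Then
$$f(G)\le\max\{1,\ \lambda n-2\mu\}=\max\Big\{1,\ \frac{(2\delta-3)n-2(\delta-1)}{2(\delta^2-\delta-1)}\Big\}.$$

**Theorem 2 (the conjecture).** If $G$ is a simple graph of order $n$ with minimum degree at least $\delta\ge3$ and $\omega$ components, then $f(G)\le\lambda n-\mu\omega<\lambda n$. Equality $f(G)=\lambda n-\mu\omega$ holds if and only if every component of $G$ is $K_{\delta+1}$.

The graphs attaining the second term in Theorem 1 can be described completely.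

**Definition (the class $\mathcal G_\delta$).** Take a tree $Q$ with at least two vertices, all of whose vertices have degree $1$ or $\delta$. Let $T_0$ be the subtree of vertices of degree $\delta$ (possibly empty). Assume:

- if $\delta\ge4$: $T_0$ has a perfect matching (the empty tree counts);
- if $\delta=3$: the two color classes of $T_0$ have equal size.

Replace each leaf of $Q$ by a copy of $K_{\delta+1}$, the leaf edge being attached to one vertex of that copy. The graphs obtained in this way form $\mathcal G_\delta$.

For example, $Q=K_2$ gives two copies of $K_{\delta+1}$ joined by a bridge. With $\delta=3$ and $T_0=K_2$ we get two adjacent vertices $u,v$, each joined to two copies of $K_4$.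

**Theorem 3.** Let $G$ be connected with minimum degree at least $\delta\ge3$. Then $f(G)=\lambda n-2\mu$ if and only if $G\in\mathcal G_\delta$. With $p=|T_0|$, members of $\mathcal G_\delta$ have $n=pD+2(\delta+1)$ and $f=\frac{2\delta-3}{2}p+2$. Taking $T_0$ to be a path of even order gives infinitely many members for each $\delta$, so the constant $\lambda$ in the conjecture is best possible.

We shall use four identities:
$$\lambda(\delta+1)=1+\mu,\qquad \tfrac12-\lambda=(\delta-2)\mu,\qquad \frac{\lambda}{\mu}=\frac{2\delta-3}{\delta-1}<2,\qquad \frac1{2\mu}=\delta-\frac1{\delta-1}.\tag{1}$$
They are checked over the denominator $2D$. For the first, $(2\delta-3)(\delta+1)=2\delta^2-\delta-3=2D+(\delta-1)$. For the second, $D-(2\delta-3)=\delta^2-3\delta+2=(\delta-1)(\delta-2)$. The third is immediate. For the fourth, $D=\delta(\delta-1)-1$. The fourth shows that $\mu$ decreases in $\delta$. We have $\mu=\frac15$ for $\delta=3$, and $\mu\le\frac3{22}$ for $\delta\ge4$.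

## 4. Turning even subgraphs and stars into a 2-factor

We have two sources of cycles of $L(G)$: a connected even subgraph of $G$, which absorbs every edge that touches it, and a star with at least three edges.

**Lemma 1.** Let $A_1,\dots,A_a$ be pairwise vertex-disjoint connected nontrivial even subgraphs of a simple graph $G$. Let $X\subseteq V(G)\setminus\bigcup V(A_i)$, and suppose every edge of $G$ has an end in $X\cup\bigcup V(A_i)$. Suppose the edges incident with $X$ can be assigned, each to one of its ends in $X$, so that each $x\in X$ receives at least $3$ edges. Then $L(G)$ has a 2-factor with $a+|X|$ components. The assignment exists if $X$ is independent and its vertices have degree at least $3$.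

**Proof.** The edges assigned to $x\in X$ all contain $x$, so they form a clique of order at least $3$ in $L(G)$; take a cycle through all of them. This uses exactly the edges incident with $X$, and none of these lies in any $A_i$. Every other edge outside $\bigcup E(A_i)$ has an end in some $V(A_i)$; assign it to one such end.

Now fix $i$ and let $e_1e_2\dots e_m$ be an Euler circuit of $A_i$. Since $G$ is simple, $m\ge3$. The circuit passes through every vertex of $A_i$. For each vertex $v$ of $A_i$ choose one passage $e_{j-1},e_j$ of the circuit through $v$ (indices modulo $m$), and insert all edges assigned to $v$ between $e_{j-1}$ and $e_j$. Different vertices use different gaps, because a gap is a passage through one particular vertex. In the new cyclic sequence, consecutive edges share an end: around the gap chosen for $v$ they all contain $v$, and elsewhere nothing has changed. So this is a cycle of $L(G)$. Altogether every edge of $G$ lies in exactly one of the $a+|X|$ cycles.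

If $X$ is independent, each edge incident with $X$ has exactly one end in $X$. It must go to that end, and $x$ receives $d_G(x)\ge3$ edges. $\square$

In particular, if $G$ has a cycle that meets every edge, then $f(G)=1$ (take $a=1$, $X=\emptyset$). Every Hamiltonian graph is of this kind.

For lower bounds we need one observation about bridges.

**Lemma 2.** If $e=xy$ is a bridge of a connected graph $G$, a cycle $Z$ of $L(G)$ cannot contain edges of both components of $G-e$.

**Proof.** After removing $e$ from $Z$, if $e\in Z$, what remains is connected in $L(G)$. If it contained edges of both components of $G-e$, two consecutive ones would lie in different components. Such edges share no end, a contradiction. $\square$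

## 5. Cliques, and cliques hung on small trees

**One clique.** $K_{\delta+1}$ is Hamiltonian, so $f=1$. The conjectured bound is $\lambda(\delta+1)=1+\mu$, so the conjecture leaves an excess of only $\mu$.

**Two cliques and a bridge.** Join two copies of $K_{\delta+1}$ by a bridge $e$. Two Hamilton cycles of the copies meet every edge, so $f\le2$ by Lemma 1. By Lemma 2 no cycle of $L(G)$ contains edges of both copies, so $f=2$. Here $\lambda n-2\mu=2(1+\mu)-2\mu=2$, so Theorem 1 is sharp.

**One central vertex.** Join one vertex by bridges to $\delta$ copies of $K_{\delta+1}$. Hamilton cycles in the copies meet every edge, so $f\le\delta$. By Lemma 2, edges of different copies lie in different cycles, so $f=\delta$. Now $n=1+\delta(\delta+1)=D+2(\delta+1)$ and $\lambda n-2\mu=\frac{2\delta-3}{2}+2=\delta+\frac12$, so the bound is not attained.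

**Two central vertices, $\delta=3$.** Let $u,v$ be adjacent, $u$ joined to vertices $u_1,u_2$ and $v$ to vertices $v_1,v_2$ of four different copies of $K_4$. Then $n=18$. Hamilton cycles of the four copies together with $X=\{u\}$ satisfy Lemma 1, so $f\le5$. Conversely, by Lemma 2 a cycle of $L(G)$ containing an edge of one copy $K$ uses only $E(K)$ and the bridge at $K$. So there are four cycles containing clique edges, and none of them contains $uv$. Hence the cycle through $uv$ is a fifth one, and $f=5$. Here $\lambda n-2\mu=\frac{54-4}{10}=5$.

The last example shows what the extremal graphs do. Each clique costs $1$. The edges inside the tree force star cycles, and these cost about one half per tree vertex.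

## 6. Deleting a minimum join from $G$ itself

We want connected even subgraphs that absorb as much as possible. A systematic way to produce an even subgraph is to delete a small join.

**Lemma 3.** A connected bridgeless graph $P$ has a set $J\subseteq E(P)$ with $|J|\le|E(P)|/3$ such that $P-J$ is even and $J$ is acyclic.

**Proof.** Let $W$ be the set of odd-degree vertices of $P$, and let $J$ be a minimum $W$-join. Then $P-J$ is even. If $J$ contained the edge set of a cycle, removing it would leave a smaller $W$-join; so $J$ is acyclic. For the size we use the theorem of Edmonds and Johnson (Math. Programming 5 (1973) 88–124): $|J|$ equals the minimum of $\sum_e x_e$ over all $x\ge0$ with $x(\partial S)\ge1$ for all $S\subseteq V(P)$ with $|S\cap W|$ odd, where $\partial S$ is the set of edges with exactly one end in $S$. For such $S$,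
$$|\partial S|\equiv\sum_{v\in S}d(v)\equiv|S\cap W|\equiv1\pmod 2 .$$
So $|\partial S|$ is odd. It is not $1$, since $P$ is connected and bridgeless; so $|\partial S|\ge3$. Hence $x\equiv\frac13$ satisfies all constraints, and $|J|\le|E(P)|/3$. $\square$

A sensible first attempt for bridgeless connected $G$ is this. Take $J$ as in Lemma 3, and let $F$ be $G-J$ without its isolated vertices. The vertices outside $V(F)$ span only edges of $J$, hence a forest. Let $X$ be a smaller color class of that forest. Lemma 1 applies to the components of $F$ and to $X$, and with $k(F)$ the number of components of $F$ it gives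
$$f(G)\le k(F)+\frac{n-|V(F)|}{2}=\frac n2-\sum_{K}\Big(\frac{|V(K)|}{2}-1\Big),\tag{2}$$
the sum being over the components $K$ of $F$. We begin with $\frac n2$ cycles and each component $K$ saves $\frac{|V(K)|}2-1$. To reach $\lambda n-2\mu$ we must save $(\frac12-\lambda)n+2\mu=\mu((\delta-2)n+2)$. For $\delta=3$ this is $\frac{n}{5}+\frac25$.

This fails because $F$ can have many small dense components. Take a cubic bridgeless connected graph on $2q$ vertices and replace each vertex by a triangle, giving a cubic bridgeless connected graph $G$ with $n=6q$. Let $J$ be the set of the $3q$ edges outside the triangles. It is a perfect matching, and it is a minimum $W$-join, since all $6q$ vertices are odd and every join must meet each of them. Then $F$ consists of $2q$ triangles, the saving is $2q\cdot\frac12=q$, and (2) gives only $f(G)\le2q=\frac n3$. This exceeds $\lambda n=\frac{3n}{10}$. For $q=2$ the graph $G$ is $K_4$ with its vertices replaced by triangles. It even has $f(G)=1$: follow a 4-cycle of $K_4$, and in each triangle go from the entering vertex to the leaving one through the third vertex. This is a Hamilton cycle.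

So the trouble is that Lemma 3 controls the number of edges of $F$, while the saving counts vertices. For a triangle, $\frac{|V(K)|}2-1=\frac12$ while $\frac{|E(K)|}4=\frac34$. Suppose we knew $|E(K)|\le2|V(K)|-4$ for all components. Then $\frac{|V(K)|}2-1\ge\frac{|E(K)|}4$, and the saving would be at least $\frac14\cdot\frac23|E(G)|=\frac{|E(G)|}6$. For cubic $G$ this is $\frac n4$, which is at least $\frac n5+\frac25$ as soon as $n\ge8$. The way past the obstacle is to contract the dense parts first, so that this inequality becomes available, and to perform the join argument in the contracted graph.

## 7. Catlin's reduction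

The dense parts that can be contracted safely are the collapsible subgraphs. The following facts are from P. A. Catlin, *A reduction method to find spanning eulerian subgraphs*, J. Graph Theory 12 (1988) 29–44. In them, parallel edges are allowed.

- (C1) The maximal collapsible subgraphs of a graph $G$ are pairwise vertex-disjoint and cover $V(G)$. They are induced subgraphs, since adding edges preserves collapsibility.
- (C2) The graph $G'$ obtained by contracting each of them to a vertex has no collapsible subgraph other than $K_1$. Hence the same holds for all subgraphs of $G'$.
- (C3) A connected graph with no collapsible subgraph other than $K_1$ is simple, triangle-free, and is $K_1$, $K_2$, or satisfies $|E|\le2|V|-4$.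

For example, let $G$ be two copies of $K_4$ joined by a bridge. The copies are collapsible. A connected subgraph meeting both contains the bridge, so it has a bridge and is not collapsible. Hence the copies are the maximal collapsible subgraphs, and $G'=K_2$. As an example for (C3), $C_4$ is not collapsible, and its smaller connected subgraphs are paths, which are not collapsible unless they are $K_1$. Here $|E|=4=2\cdot4-4$.

From now on let $G$ be connected with minimum degree at least $\delta$, and let $G'$ be as in (C2). For $v\in V(G')$ let $H_v$ be the contracted subgraph and $m_v=|V(H_v)|$. Then $\sum_vm_v=n$. The graph $G'$ is connected, and simple by (C3). Its edges are exactly the edges of $G$ joining different $H_v$, so the degree $d'(v)$ of $v$ in $G'$ is the number of edges of $G$ leaving $H_v$.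

## 8. Proof of Theorem 1

**Step 1: the collapsible case.** *This step disposes of $|V(G')|=1$.* In that case $G$ is collapsible, so with $R=\emptyset$ it has a spanning connected even subgraph. That subgraph is nontrivial, and Lemma 1 with $X=\emptyset$ gives $f(G)=1$.

From now on assume $|V(G')|\ge2$; then $d'(v)\ge1$ for all $v$. We shall show
$$f(G)\le\lambda n-2\mu.\tag{3}$$

**Step 2: an upper bound read off from $G'$.** *This step translates an even subgraph of $G'$ into a 2-factor of $L(G)$, by using the freedom in the set $R$ of the definition of collapsible.* Call $v\in V(G')$ *thin* if $m_v=1$ and *thick* otherwise. If $v$ is thick, $m_v\ge3$, since a connected simple graph on two vertices is $K_2$, which is not collapsible. Put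
$$\kappa(v)=\tfrac12\ \text{ if $v$ is thin},\qquad \kappa(v)=1\ \text{ if $v$ is thick}.$$
For an even subgraph $F$ of $G'$ without isolated vertices, with $k(F)$ components ($F=\emptyset$ is allowed), put
$$\mathrm{Sav}(F)=\sum_{v\in V(F)}\kappa(v)-k(F).$$

**Claim 1.** If $G'-E(F)$ is acyclic, then $f(G)\le\sum_{v\in V(G')}\kappa(v)-\mathrm{Sav}(F)$.

**Proof.** For $v\in V(F)$ let $R_v$ be the set of vertices of $H_v$ that are incident in $G$ with an odd number of edges of $F$. Counting the edges of $F$ that end in $H_v$ gives $|R_v|\equiv d_F(v)\equiv0\pmod2$. As $H_v$ is collapsible, it has a spanning connected subgraph $\Theta_v$ whose set of odd-degree vertices is $R_v$. (If $v$ is thin, then $R_v=\emptyset$ and $\Theta_v=K_1$.)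

For each component $K$ of $F$ consider the subgraph of $G$ with edge set $E(K)\cup\bigcup_{v\in V(K)}E(\Theta_v)$ and vertex set $\bigcup_{v\in V(K)}V(H_v)$. It is connected, because $K$ is connected and each $\Theta_v$ is connected and spans $H_v$. It is even: at a vertex $w$ of $H_v$, the number of $F$-edges and the degree in $\Theta_v$ are both odd if $w\in R_v$, and both even otherwise. It is nontrivial since $K$ is.

For each thick $v\notin V(F)$ take a spanning connected even subgraph of $H_v$; it is nontrivial as $m_v\ge3$. All the subgraphs chosen so far are vertex-disjoint.

Let $\Phi$ be the subgraph of $G'$ induced by the thin vertices outside $V(F)$. It contains no edge of $F$, so it is a forest. Let $X$ be a smaller color class of a proper 2-coloring of $\Phi$. Then $X$ is independent, meets every edge of $\Phi$, and $|X|\le\frac12|V(\Phi)|$. Thin vertices are vertices of $G$, with $d_G(v)=d'(v)\ge\delta\ge3$, and $X$ is independent in $G$ as well. An edge of $G$ with no end on the chosen even subgraphs joins two thin vertices outside $V(F)$, so it is an edge of $\Phi$ and meets $X$. Lemma 1 gives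
$$f(G)\le k(F)+\#\{\text{thick }v\notin V(F)\}+|X|\le k(F)+\sum_{v\notin V(F)}\kappa(v)=\sum_v\kappa(v)-\mathrm{Sav}(F).\qquad\square$$

**Step 3: what must be saved.** *This step rewrites (3) as a local accounting on $G'$.* A vertex $v$ of $G'$ costs $\kappa(v)$, and its share of the budget $\lambda n$ is $\lambda m_v$. Measure the excess in units of $\mu$:
$$\rho(v)=\frac{\kappa(v)-\lambda m_v}{\mu},\qquad\text{so that}\qquad \sum_v\kappa(v)-\mu\sum_v\rho(v)=\lambda n .$$
By Claim 1, (3) follows once we find $F$ with $G'-E(F)$ acyclic and
$$\mathrm{Sav}(F)\ge\mu\Big(\sum_{v}\rho(v)+2\Big).\tag{4}$$
Consider what this asks when $G'$ is a tree and $F=\emptyset$: we need $\sum_v\rho(v)\le-2$. In a tree, $\sum_v(d'(v)-2)=2(|V(G')|-1)-2|V(G')|=-2$. So it would suffice that $\rho(v)\le d'(v)-2$ at every vertex. This is true in general.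

**Step 4: the local inequality.** *This step bounds the excess of a vertex by its degree in $G'$, and records the cases of equality.*

**Claim 2.** $\rho(v)\le d'(v)-2$ for all $v$, with equality if and only if either $v$ is thin with $d'(v)=\delta$, or $m_v=\delta+1$ and $d'(v)=1$. If $\delta=3$, then $\rho(v)\le1$, with equality if and only if $v$ is thin.

**Proof.** If $v$ is thin, $\rho(v)=(\frac12-\lambda)/\mu=\delta-2$ by (1), and $d'(v)=d_G(v)\ge\delta$. So the inequality holds, with equality if and only if $d'(v)=\delta$.

If $v$ is thick, replace $1$ by $\lambda(\delta+1)-\mu$ in $\rho(v)=(1-\lambda m_v)/\mu$ to get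
$$\rho(v)=-1+\frac\lambda\mu(\delta+1-m_v).$$
When $m_v\ge\delta+1$ we have $\rho(v)\le-1\le d'(v)-2$, with equality throughout if and only if $m_v=\delta+1$ and $d'(v)=1$. When $3\le m_v\le\delta$, put $x=\delta+1-m_v\ge1$. A vertex of $H_v$ has at most $m_v-1$ neighbors in $H_v$, so at least $\delta-(m_v-1)=x$ edges leave $H_v$ at it. Hence $d'(v)\ge m_vx\ge3x$. Since $\lambda/\mu<2$,
$$\rho(v)<2x-1\le3x-2\le d'(v)-2,$$
so there is no equality here.

For $\delta=3$ we have $\lambda/\mu=\frac32$. Thin vertices have $\rho=1$, vertices with $m_v=3$ have $\rho=-1+\frac32=\frac12$, and vertices with $m_v\ge4$ have $\rho\le-1$. $\square$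

**Step 5: cutting $G'$ at its bridges.** *This step splits (4) into one inequality for each bridgeless piece, so that Lemma 3 becomes applicable.* Let $B$ be the set of bridges of $G'$, $b(v)$ the number of bridges at $v$, and $P_1,\dots,P_r$ the components of $G'-B$. An edge of $G'$ that is not a bridge lies on a cycle. That cycle contains no bridge, so it lies in one piece. Hence each piece is bridgeless. A nontrivial piece, being simple and bridgeless, has at least $3$ vertices, so each piece is a single vertex or a connected bridgeless simple graph on at least $3$ vertices. Contracting the pieces yields a tree with edge set $B$. So $|B|=r-1$ and $\sum_vb(v)=2r-2$. With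
$$g(v)=\rho(v)-b(v)$$
we get
$$\sum_v\rho(v)+2=\sum_vg(v)+2r=\sum_{i=1}^r\Big(\sum_{v\in P_i}g(v)+2\Big).\tag{5}$$
Let $d(v)=d'(v)-b(v)$ be the degree of $v$ in its piece. Claim 2 gives
$$g(v)\le d(v)-2;\qquad\text{and if }\delta=3,\quad g(v)\le\min\{1,\ d(v)-2\}.\tag{6}$$
If $P_i=\{v\}$ is trivial, then $d(v)=0$, so $g(v)\le-2$, and the $i$-th term of (5) is at most $0$. Such a piece needs no saving.

**Step 6: what a nontrivial piece saves.** *This step carries out the argument of Section 6 inside a piece, where the missing inequality is now available.* Let $P=P_i$ be nontrivial, with $s$ vertices and $e$ edges. Take $J_i$ for $P$ as in Lemma 3, and let $F_i$ be $P-J_i$ without its isolated vertices. It is even, and $|E(F_i)|\ge\frac23e>0$. Every component $K$ of $F_i$ is a connected nontrivial even subgraph of the simple graph $G'$, so it has at least $3$ vertices. By (C2) it has no collapsible subgraph other than $K_1$, so (C3) gives $|E(K)|\le2|V(K)|-4$, that is, $\frac{|V(K)|}2-1\ge\frac{|E(K)|}4$. As $\kappa\ge\frac12$,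
$$\mathrm{Sav}(F_i)\ge\sum_K\Big(\frac{|V(K)|}2-1\Big)\ge\frac{|E(F_i)|}4\ge\frac e6.\tag{7}$$
Applying (C3) to $P$ itself, which has at least $3$ vertices, gives
$$e\le2s-4.\tag{8}$$

**Step 7: the saving suffices in each piece.** *This step compares (7) with the demand of the piece in (5).*

**Claim 3.** $\mathrm{Sav}(F_i)\ge\mu\big(\sum_{v\in P}g(v)+2\big)$. The inequality is strict if $\delta\ge4$. If $\delta=3$ and equality holds, then $s=8$ and every $v\in P$ has $d(v)=3$ and $g(v)=1$.

**Proof.** First let $\delta\ge4$. By (6), and then by (8) in the form $2s\ge e+4$,
$$\sum_{v\in P}g(v)+2\le\sum_{v\in P}(d(v)-2)+2=2e-2s+2\le e-2 .$$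
Since $e-2>0$ and $\mu\le\frac3{22}<\frac16$, we get $\mu(e-2)<\frac e6\le\mathrm{Sav}(F_i)$ by (7).

Now let $\delta=3$, so $\mu=\frac15$. This exceeds $\frac16$, and the estimate just used would need $\frac{e-2}5\le\frac e6$, which holds only for $e\le12$. So we bring in $g\le1$ from (6), and we distribute the constant $2$ over the vertices. From (8),
$$2\le s-\frac e2=\sum_{v\in P}\Big(1-\frac{d(v)}4\Big).$$
Next we claim that for every $v\in P$
$$g(v)+1-\frac{d(v)}4\le\frac{5d(v)}{12},\qquad\text{that is,}\qquad g(v)+1\le\frac{2d(v)}3 .$$
Since $P$ is connected, nontrivial and bridgeless, $d(v)\ge2$. If $d(v)=2$, then $g(v)\le0$, and $1<\frac43$. If $d(v)\ge3$, then $g(v)\le1$, and $2\le\frac{2d(v)}3$; here equality holds if and only if $d(v)=3$ and $g(v)=1$. Summing over $P$,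
$$\sum_{v\in P}g(v)+2\le\sum_{v\in P}\Big(g(v)+1-\frac{d(v)}4\Big)\le\frac5{12}\sum_{v\in P}d(v)=\frac{5e}6 ,$$
and so $\mu\big(\sum g+2\big)\le\frac e6\le\mathrm{Sav}(F_i)$. If equality holds, then $d(v)=3$ and $g(v)=1$ for all $v\in P$, and $2=\sum_{v\in P}(1-\frac34)=\frac s4$, so $s=8$. $\square$

**Step 8: assembling $F$.** *This step checks that the pieces fit together.* Let $F$ be the union of the $F_i$ over all nontrivial pieces. It is even, without isolated vertices, and its components are the components of the $F_i$; so $\mathrm{Sav}(F)=\sum\mathrm{Sav}(F_i)$. The edges of $G'-E(F)$ are the bridges of $G'$ and the edges of the sets $J_i$. A cycle in $G'-E(F)$ would contain no bridge, so it would lie in one piece, hence in one acyclic set $J_i$, which is impossible. So $G'-E(F)$ is acyclic. Adding the inequalities of Claim 3 over the nontrivial pieces, and using that trivial pieces contribute at most $0$ to (5), we obtain (4). By Step 3 this proves (3), and Theorem 1. $\blacksquare$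

## 9. Disconnected graphs: proof of Theorem 2

Let $G_1,\dots,G_\omega$ be the components of $G$ and $n_j=|V(G_j)|$. A 2-factor of $L(G)$ is a union of 2-factors of the $L(G_j)$, so $f(G)=\sum_jf(G_j)$. Since the minimum degree is at least $\delta$, $n_j\ge\delta+1$. By (1),
$$\lambda n_j-\mu\ge\lambda(\delta+1)-\mu=1,$$
with equality if and only if $n_j=\delta+1$, that is, if and only if $G_j=K_{\delta+1}$. Also $\lambda n_j-2\mu<\lambda n_j-\mu$. So Theorem 1 gives
$$f(G_j)\le\max\{1,\lambda n_j-2\mu\}\le\lambda n_j-\mu .$$
If $f(G_j)=\lambda n_j-\mu$, the maximum must be $1$ and $1=\lambda n_j-\mu$, so $G_j=K_{\delta+1}$. Conversely $f(K_{\delta+1})=1=\lambda(\delta+1)-\mu$, since $\lambda(\delta+1)-2\mu=1-\mu<1$ in Theorem 1. Summing over $j$ gives $f(G)\le\lambda n-\mu\omega$, with equality if and only if every component is $K_{\delta+1}$. Taking $\delta=\delta(G)$,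
$$f(G)\le\frac{(2\delta-3)n-(\delta-1)\omega}{2(\delta^2-\delta-1)}<\frac{(2\delta-3)n}{2(\delta^2-\delta-1)},$$
which is the conjecture for all $\delta(G)\ge3$. $\blacksquare$

## 10. The graphs in $\mathcal G_\delta$ attain the bound

This is the first half of Theorem 3. Let $G\in\mathcal G_\delta$, built from $Q$ and $T_0$, with $p=|T_0|$ and with $c$ leaves in $Q$.

**Step 1: counting.** *This step evaluates the bound on $G$.* The tree $Q$ has $p+c$ vertices, so its degree sum is $\delta p+c=2(p+c-1)$, and $c=(\delta-2)p+2$. Hence
$$n=p+(\delta+1)c=p\big(1+(\delta+1)(\delta-2)\big)+2(\delta+1)=pD+2(\delta+1),$$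
and by (1), with $\lambda D=\frac{2\delta-3}2$,
$$\lambda n-2\mu=\tfrac{2\delta-3}2\,p+2(1+\mu)-2\mu=\tfrac{2\delta-3}2\,p+2=c+\tfrac p2\ \ge2.\tag{9}$$
Vertices of $T_0$ have degree $\delta$ in $G$, and vertices of the cliques have degree $\delta$ or $\delta+1$. So Theorem 1 applies and gives $f(G)\le c+\frac p2$. It remains to show that every 2-factor of $L(G)$ has at least $c+\frac p2$ cycles. Fix one.

**Step 2: cycles at the cliques.** *This step finds $c$ cycles.* Let $K$ be one of the cliques and $e_K$ the bridge at it. By Lemma 2 applied to $e_K$, a cycle of the 2-factor containing an edge of $K$ has all its elements in $E(K)\cup\{e_K\}$. So edges of different cliques lie in different cycles, and there are at least $c$ cycles containing clique edges.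

**Step 3: cycles through edges of $T_0$ are stars.** *This step determines the shape of the other cycles that matter.* Let $e=xy\in E(T_0)$ and let $Z_e$ be the cycle containing $e$. Since $e$ is a bridge, Lemma 2 shows that, up to exchanging $x$ and $y$, all other elements of $Z_e$ lie in the component of $G-e$ containing $x$. Suppose some $h\in Z_e$ is not incident with $x$. Then $h$ lies in the component of $G-x$ containing some neighbor $w\ne y$ of $x$. As $x\in V(T_0)$, all edges at $x$ are edges of the tree $Q$, so $xw$ is a bridge of $G$. The edge $h$ is on the side of $w$, and $e$ is on the side of $x$, contradicting Lemma 2. So $Z_e$ consists of edges at $x$ only. Call it a star cycle with center $x$; since it has at least three edges, its center is unique. It contains no clique edge, so it differs from all cycles of Step 2.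

**Step 4: at least $p/2$ star cycles.** *Here the condition on $T_0$ enters.* If $p=0$, there is nothing to show.

Let $\delta\ge4$ and let $M$ be a perfect matching of $T_0$. A star cycle contains at most one edge of $M$, so the $\frac p2$ edges of $M$ lie in $\frac p2$ distinct star cycles.

Let $\delta=3$ and $p\ge1$. Balance of the color classes excludes $p=1$, so $p\ge2$. A star cycle with center $x\in V(T_0)$ has at least three edges, so it contains all three edges at $x$. Let $X\subseteq V(T_0)$ be the set of centers of the star cycles $Z_e$, $e\in E(T_0)$. If two centers were adjacent, the edge joining them would lie in two different cycles of the 2-factor; so $X$ is independent. Every $e\in E(T_0)$ has the center of $Z_e$ as an end, so the complement of $X$ in $V(T_0)$ is independent too. Hence $X$ is a color class of a proper 2-coloring of the connected graph $T_0$, which is unique up to exchanging the classes, and $|X|=\frac p2$ by balance. Different centers give different cycles.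

In all cases $f(G)\ge c+\frac p2$, so $f(G)=c+\frac p2=\lambda n-2\mu$ by (9).

**Step 5: infinitely many members.** *This step shows that $\lambda$ is best possible.* Let $T_0$ be a path of even order $p\ge2$, and obtain $Q$ by adding leaves at its vertices until they have degree $\delta$. A path of even order has a perfect matching and balanced color classes, so we get a member of $\mathcal G_\delta$. Its minimum degree is exactly $\delta$, and $f=\lambda n-2\mu$ with $n=pD+2(\delta+1)\to\infty$. So no constant below $\lambda$ would do in the conjecture.

**Remark (why the condition depends on $\delta$).** Let $T_0$ have six vertices $a,b,a_1,a_2,b_1,b_2$ and edges $ab,aa_1,aa_2,bb_1,bb_2$. The color classes $\{a,b_1,b_2\}$ and $\{b,a_1,a_2\}$ are balanced, but there is no perfect matching, since $a_1$ and $a_2$ both have $a$ as their only neighbor in $T_0$. For $\delta=3$ this gives a member of $\mathcal G_3$, with $f=c+3$. For $\delta=4$, take Hamilton cycles in the cliques and $X=\{a,b\}$ in Lemma 1, with $ab$ assigned to $a$. Then $a$ receives four edges and $b$ receives three, so $f\le c+2$ and the bound $c+3$ is not attained. For $\delta=3$ this assignment would leave only two edges for $b$. The converse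 below uses exactly this mechanism.

## 11. Only the graphs in $\mathcal G_\delta$ attain the bound

This is the second half of Theorem 3. Let $G$ be connected with minimum degree at least $\delta$ and $f(G)=\lambda n-2\mu$.

**Step 1: $G$ is not collapsible.** *This step ensures that Steps 2–8 of Section 8 apply.* If $|V(G')|=1$, then $f(G)=1$. Since $1+2\mu=\frac{\delta^2-2}{D}$, this gives
$$n=\frac{1+2\mu}\lambda=\frac{2\delta^2-4}{2\delta-3}.$$
But $2(2\delta^2-4)=(2\delta-3)(2\delta+3)+1$. So if $2\delta-3$ divided $2\delta^2-4$, it would divide $1$, although $2\delta-3\ge3$. This is a contradiction, so $|V(G')|\ge2$.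

With the $F$ of Section 8 we have $f(G)\le\sum_v\kappa(v)-\mathrm{Sav}(F)\le\lambda n-2\mu$, and both inequalities are now equalities. Equality in the second is equality in (4). Hence Claim 3 is tight for every nontrivial piece, and $g(v)=-2$ for every trivial piece $\{v\}$.

**Step 2: there are no nontrivial pieces.** *This step shows that $G'$ is a tree.* For $\delta\ge4$ this is the strictness in Claim 3. Let $\delta=3$ and suppose $P$ is a nontrivial piece. By Claim 3, $P$ has $8$ vertices, and all $v\in P$ have $d(v)=3$ and $g(v)=1$. Since $g(v)=\rho(v)-b(v)$ and $\rho(v)\le1$, this forces $\rho(v)=1$ and $b(v)=0$. So no bridge of $G'$ leaves $P$, and $P=G'$. By Claim 2 all vertices are thin, so $G=G'$. Thus $G$ is a connected bridgeless cubic graph on $8$ vertices, triangle-free by (C3), and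
$$f(G)=\frac{3\cdot8-4}{10}=2 .$$
We derive a contradiction by finding a cycle that meets every edge.

First, $G$ is 2-connected. If $v$ were a cut vertex, its three edges would go to at least two components of $G-v$, so some component would receive exactly one of them, and that edge would be a bridge. By Dirac's theorem (Proc. London Math. Soc. 2 (1952) 69–81), a 2-connected graph of order $n$ with minimum degree at least $k$ has a cycle of length at least $\min\{n,2k\}$. So a longest cycle $Z$ of $G$ has length at least $6$.

We claim that $V(G)\setminus V(Z)$ is independent. If $|Z|\ge7$, at most one vertex is outside. Let $|Z|=6$, and suppose the two outside vertices $x,y$ are adjacent. Each has two neighbors on $Z$, and $N(x)\cap N(y)=\emptyset$ since $G$ is triangle-free. Suppose $z\in N(x)$ and $z'\in N(y)$ on $Z$ are at distance $1$ or $2$ along $Z$. Replacing that segment of $Z$ by the path $z\,x\,y\,z'$ with three edges gives a longer cycle, a contradiction. So each neighbor of $y$ on $Z$ is at distance $3$ along $Z$ from both neighbors of $x$ on $Z$. But a vertex of a 6-cycle has only one vertex at distance $3$ along it. This is impossible, which proves the claim.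

Hence every edge of $G$ meets $Z$, and Lemma 1 with $a=1$ and $X=\emptyset$ gives $f(G)=1$, contradicting $f(G)=2$.

**Step 3: the shape of $G$.** *This step identifies $Q$ and the cliques.* All pieces are trivial, so all edges of $G'$ are bridges. Thus $G'$ is a tree, $F=\emptyset$, and for every $v$ we have $b(v)=d'(v)$ and $\rho(v)=g(v)+b(v)=d'(v)-2$. By the equality cases of Claim 2, thin vertices have degree $\delta$ in $G'$, and thick vertices are leaves of $G'$ with $m_v=\delta+1$.

Let $v$ be thick. Exactly one edge leaves $H_v$. The $\delta$ vertices of $H_v$ not incident with it have all their neighbors, at least $\delta$ of them, in the $(\delta+1)$-vertex induced subgraph $H_v$. So they are adjacent to all other vertices of $H_v$. Any two vertices of $H_v$ include at least one of these, so $H_v=K_{\delta+1}$.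

So $G$ arises from the tree $Q=G'$, which has at least two vertices, all of degree $1$ or $\delta$, by replacing its leaves by copies of $K_{\delta+1}$; and $T_0$ is the tree of thin vertices. Let $p$ be the number of thin and $c$ the number of thick vertices. The computation (9) used only this structure, so
$$f(G)=\lambda n-2\mu=c+\tfrac p2.$$

**Step 4: $T_0$ is balanced.** *This step gives the condition for $\delta=3$.* The construction in the proof of Claim 1 with $F=\emptyset$ has $\Phi=T_0$ and gives $f(G)\le c+|X|$, where $X$ is a smaller color class of $T_0$. Hence $|X|\ge\frac p2$, and the color classes of $T_0$ have equal size. For $\delta=3$ this shows $G\in\mathcal G_3$.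

**Step 5: $T_0$ has a perfect matching when $\delta\ge4$.** *Here the stars may share edges, since a center can give up one edge and keep three.* Let $Y$ be a minimum vertex cover of $T_0$. Root each component of the forest $T_0[Y]$. Assign every edge with both ends in $Y$ to its parent end, and every other edge incident with $Y$ to its end in $Y$. A vertex $y\in Y$ receives all its $\delta$ edges, except possibly the one to its parent, hence at least $\delta-1\ge3$. Every edge of $T_0$ meets $Y$, and every other edge of $G$ meets one of the $c$ cliques. The cliques are the subgraphs $H_v$ with $v$ thick; they are collapsible and so have spanning connected even subgraphs. Lemma 1, applied to these and to $Y$, gives $f(G)\le c+|Y|$. Therefore $|Y|\ge\frac p2$. By König's theorem the bipartite graph $T_0$ has a matching of size $|Y|\ge\frac p2$, which is a perfect matching. Hence $G\in\mathcal G_\delta$, and Theorem 3 is proved. $\blacksquare$
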